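\title{A simple non-linear locally finite group with a finite subgroup of trivial centralizer}

\begin{abstract}
Hartley asked whether the centralizer of every finite subgroup of a simple non-linear locally finite group is infinite. We show that the answer is no: there is a countable simple non-linear locally finite group $G$ with a subgroup $F$ of order $192$ such that $C_G(F)=1$. The group $G$ is a union of groups $\operatorname{Hom}(U_i,V_i)\rtimes SL(V_i)$ over a fixed finite field, and the construction rests on a sequence of $F$-modules $V_i$ of growing dimension whose only endomorphisms are scalars. There are similar examples with $F=E\rtimes C$, where $E$ is an elementary abelian $p$-group, for every prime $p$. Using the classification of finite simple groups, we also show that a finite subgroup of prime power order always has infinite centralizer.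
\end{abstract}

\section{Introduction}

A group is \emph{locally finite} if each of its finitely generated subgroups is finite, and \emph{linear} if it embeds in $GL_n(K)$ for some $n\ge1$ and some field $K$. Every finite group is linear, so a simple non-linear locally finite group is infinite. Two known results describe centralizers in simple locally finite groups. By a theorem of Hartley and Kuzucuo\u{g}lu, in an infinite simple locally finite group the centralizer of every element is infinite. On the other hand, every linear simple locally finite group contains a finite subgroup whose centralizer is finite. Hartley asked the following question, which we take from \cite{Cent}.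

\begin{quote}
\emph{Is the centralizer of every finite subgroup of a simple non-linear locally finite group infinite?}
\end{quote}

A positive answer would characterize the linear groups, among simple locally finite groups, as those with a finite subgroup of finite centralizer. The simplest examples point that way. Let $K$ be the algebraic closure of $\mathbb F_p$, and let $F\le PSL_2(K)$ be generated by the images of $u=1+E_{12}$ and $u'=1+E_{21}$. If $gug^{-1}=\lambda u$ with $\lambda\in K$, then $\lambda=1$ by comparing eigenvalues; the same holds for $u'$, and a matrix that commutes with $E_{12}$ and $E_{21}$ is scalar. So $F$ has trivial centralizer, because it fills up a space of fixed dimension. In contrast, let $G=\bigcup_n\mathrm{Alt}(n)$, a simple group that is not linear (Lemma~\ref{lem:nonlinear}). A finite subgroup moves only finitely many points and commutes with every even permutation of the remaining ones. One expects this picture in general: when the degrees grow and $F$ stays fixed, the constituents of $F$ repeat, and the repeated constituents can be permuted. The expectation is wrong.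

\begin{theorem}\label{thm:A}
There are a countable simple non-linear locally finite group $G$ and a finite subgroup $F\le G$ with $C_G(F)=1$. One can take $F=\mathbb F_4^{\,3}\rtimes C_3$, of order $192$, where $C_3=\mathbb F_4^\times$ acts by scalars.
\end{theorem}

\begin{theorem}\label{thm:B}
For every prime $p$ there is such a pair $(G,F)$ with $F=E\rtimes C$, where $E$ is an elementary abelian $p$-group. If $p$ is odd, then $|E|=p^3$ and $C=C_2$ inverts $E$ (so $|F|=54$ for $p=3$). If $p=2$, then $F$ is as in Theorem~\ref{thm:A}. Moreover, $G$ contains every finite group, and every finite group embeds in a finite subgroup of $G$ with trivial centralizer in $G$.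
\end{theorem}

The proofs of these two theorems are linear algebra and do not use the classification of finite simple groups. The third result does use it, and it limits such examples.

\begin{theorem}\label{thm:C}
Let $G$ be a simple non-linear locally finite group and let $F\le G$ be a finite subgroup of prime power order $p^a$. Then $C_G(F)$ is infinite. In fact it contains elementary abelian $p$-subgroups of arbitrarily large rank.
\end{theorem}

Here an elementary abelian group of order $p^m$ has \emph{rank} $m$. By Theorem~\ref{thm:C}, a finite subgroup with finite centralizer has order divisible by at least two primes. In Theorem~\ref{thm:B} exactly two primes occur.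

Section~\ref{sec:example} shows the idea on a module of dimension six. Section~\ref{sec:pairs} isolates the property that survives an induction, Section~\ref{sec:matrices} solves the matrix problem that drives the induction, and Section~\ref{sec:group} builds $G$. Section~\ref{sec:C} proves Theorem~\ref{thm:C} and can be read independently.

Throughout, $k$ is a finite field, modules are finite dimensional over $k$, and $Y^F$ is the space of fixed vectors of $F$ in $Y$. A module is \emph{trivial} if every group element acts on it as the identity.

\section{Gluing repeated constituents}\label{sec:example}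

Suppose that we look for $G$ as a union of finite groups built from $SL(V)$, over a fixed field $k$ of characteristic $p$ and with $\dim V\to\infty$. We then need $F$-modules $V$ of large dimension with few endomorphisms. Two kinds of group $F\le SL(V)$ are excluded at once.

If $p\nmid|F|$, then $V$ is a direct sum of simple modules. The dimensions of the distinct simple $kF$-modules add up to at most $|F|$, so one of them occurs $m\ge\dim V/|F|$ times, and $SL_m(k)$ centralizes $F$. If $F$ is a $p$-group, then $\dim V^F\ge\dim V/|F|$ (Lemma~\ref{lem:fixed}) and $F$ fixes some $\lambda\ne0$ in $V^*$; the maps $v\mapsto v+\lambda(v)x$ with $x\in V^F\cap\ker\lambda$ centralize $F$. So $F$ must mix elements of order $p$ with elements of order prime to $p$. The former will glue the repeated constituents together, and the latter will remove fixed vectors.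

Fix $\zeta\in k^\times$ with $\zeta\ne1$. Let $Y_0=k\oplus k^3$, with elements $(t,y)$ where $y$ is a row vector, let $V_0=k\oplus0$ and $U_0=Y_0/V_0$. For $j\in\mathbb Z$ and a column vector $f\in k^3$ put
\[
g_{j,f}(t,y)=(\zeta^jt+yf,\;y).
\]
These maps form a group $F=F(k,\zeta)$; it consists of the elements of $GL(Y_0)$ that act on $V_0$ as a power of $\zeta$ and trivially on $U_0$. Let $A=\{g_{0,f}\}\cong k^3$ and $z=g_{1,0}$. Then $zg_{0,f}z^{-1}=g_{0,\zeta f}$, so
\begin{equation}\label{eq:F}
F(k,\zeta)=A\rtimes\langle z\rangle\cong k^3\rtimes\langle\zeta\rangle ,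
\end{equation}
with $\zeta$ acting by scalar multiplication.

Take $c$ copies of $Y_0$. We write $k^c\otimes Y_0=k^c\oplus M_{c\times3}(k)$, one row for each copy, and then
\[
g_{j,f}(v,x)=(\zeta^jv+xf,\;x).
\]
Every $\alpha\in GL_c(k)$ acts by $(v,x)\mapsto(\alpha v,\alpha x)$ and commutes with $F$; this is the expected large centralizer. But for every subspace $W\subseteq M_{c\times3}(k)$ the set $\{(v,x):x\in W\}$ is a submodule, and $\alpha$ preserves it only if $\alpha W=W$. A good choice of $W$ leaves only the scalars.

\begin{example}\label{ex:six}
Let $c=3$ and let $W$ be the space of alternating $3\times3$ matrices (skew-symmetric with zero diagonal). They are the matrices $x_a$, $a\in k^3$, with $x_af=a\times f$, the cross product. The submodule defined by $W$ is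
\[
V_1=k^3\oplus k^3,\qquad g_{j,f}(v,a)=(\zeta^jv+a\times f,\;a).
\]
We claim that $\operatorname{End}_{kF}(V_1)=k$. An endomorphism $\varphi$ commutes with $z$, whose eigenspaces are the two summands (here $\zeta\ne1$ is used), so $\varphi(v,a)=(\alpha v,\beta a)$ with $\alpha,\beta\in M_3(k)$. It commutes with $g_{0,f}$ exactly when
\[
\alpha(a\times f)=(\beta a)\times f\qquad\text{for all }a .
\]
Taking $f=a$ gives $(\beta a)\times a=0$, so $\beta a\in ka$ for all $a\neq0$, and $\beta$ is a scalar $\lambda$. Then $\alpha(a\times f)=\lambda\,(a\times f)$ for all $a,f$, and cross products span $k^3$, so $\alpha=\lambda$. Thus $V_1$ has only two types of composition factor, each repeated three times, and still only scalar endomorphisms. The determinant of $z$ on $V_1$ is $\zeta^3$, and no $g_{j,f}\neq1$ acts trivially. So for $k=\mathbb F_4$ we have embedded $F$ in $SL_6(\mathbb F_4)$ with the three scalars as centralizer.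
\end{example}

To repeat this step we must embed a group containing $SL(V_1)$, not only $F$, in a larger group of the same kind. Letting $SL(V_1)$ act on a direct sum of $c$ copies of $V_1$ and a trivial module brings $SL_c(k)$ back into the centralizer. In the example the gluing was done by $A\cong\operatorname{Hom}(U_0,V_0)$, which came from the larger space $Y_0\supset V_0$. So we carry along a larger module $Y_1\supset V_1$ with trivial quotient $U_1$, and replace $SL(V_1)$ by the group $\operatorname{Hom}(U_1,V_1)\rtimes SL(V_1)$ acting on $Y_1$. This also removes the scalars, since a scalar other than $1$ is not trivial on $U_1$.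

\section{Rigid pairs}\label{sec:pairs}

In this section $F$ is any finite group. To compute the endomorphisms of a module $V_+$ with $k^c\otimes V\subseteq V_+\subseteq k^c\otimes Y$, one restricts them to $k^c\otimes V$. The image then lies in $k^c\otimes Y$, and a priori not in $k^c\otimes V$. Hence the inductive hypothesis has to control homomorphisms $V\to Y$, not only endomorphisms of $V$.

\begin{definition}
A \emph{rigid pair} for $F$ is a $kF$-module $Y$ with a submodule $V$ such that $Y/V$ is a nonzero trivial module and
\begin{itemize}
\item[(P1)] $Y^F=0$;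
\item[(P2)] $\operatorname{Hom}_{kF}(V,Y)=k\iota$, where $\iota\colon V\to Y$ is the inclusion.
\end{itemize}
\end{definition}

Condition (P1) is always used in the following form: a homomorphism from a trivial module to $Y$, or to $k^c\otimes Y\cong Y^c$, has its image in the fixed vectors and so is zero.

\begin{lemma}\label{lem:first}
$(V_0,Y_0)$ is a rigid pair for $F(k,\zeta)$.
\end{lemma}

\begin{proof}
A vector $(t,y)$ is fixed by $A$ if and only if $yf=0$ for all $f$, so $Y_0^A=V_0$. Since $z$ acts on $V_0$ as $\zeta\ne1$, we get $Y_0^F=0$. Since $A$ is trivial on $V_0$, a homomorphism $V_0\to Y_0$ has image in $Y_0^A=V_0$, and $V_0$ is a line.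
\end{proof}

For vector spaces $V\subset Y$ let $P(V,Y)$ be the group of all $g\in GL(Y)$ with $gV=V$ that act trivially on $Y/V$. In a rigid pair, $F$ acts on $Y$ through $P(V,Y)$.

\begin{lemma}\label{lem:centralizer}
Let $(V,Y)$ be a rigid pair for $F$. If $g\in P(V,Y)$ commutes with the action of $F$, then $g=1$.
\end{lemma}

\begin{proof}
By (P2), $g|_V=\lambda\iota$ with $\lambda\in k$. The $F$-endomorphism $g-\lambda$ of $Y$ kills $V$, so it factors through the trivial module $Y/V$, and it is zero by (P1). Thus $g=\lambda$, and $\lambda=1$ because $g$ is trivial on $Y/V\ne0$.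
\end{proof}

The element $z$ is needed here: for the group $A$ alone (P1) fails, and $A$ centralizes itself in $P(V_0,Y_0)$.

The next lemma is the inductive step. It reduces rigidity of the new pair to a condition on two subspaces in which $F$ does not appear.

\begin{lemma}\label{lem:step}
Let $(V,Y)$ be a rigid pair for $F$, let $U=Y/V$ and $c\ge1$, and let $W\subsetneq W'\subseteq k^c\otimes U$ be subspaces such that
\begin{itemize}
\item[(L)] if $\alpha\in M_c(k)$ and $(\alpha\otimes1)W\subseteq W'$, then $\alpha$ is scalar.
\end{itemize}
Let $V_+\subset Y_+$ be the preimages of $W\subset W'$ under $k^c\otimes Y\to k^c\otimes U$. Then $(V_+,Y_+)$ is a rigid pair for $F$, and $Y_+/V_+\cong W'/W$.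
\end{lemma}

\begin{proof}
The group $F$ acts on $k^c\otimes Y$ through the second factor and is trivial on $k^c\otimes U$. So $V_+$ and $Y_+$ are submodules containing the kernel $k^c\otimes V$, and $Y_+/V_+\cong W'/W$ is trivial and nonzero. (P1) holds because $Y_+\subseteq k^c\otimes Y\cong Y^c$.

Let $\varphi\in\operatorname{Hom}_{kF}(V_+,Y_+)$. The restriction of $\varphi$ to $k^c\otimes V\cong V^c$ is a homomorphism to $Y^c$, that is, a $c\times c$ matrix of homomorphisms $V\to Y$. By (P2) these are $\alpha_{ab}\iota$ with $\alpha_{ab}\in k$. So $\varphi$ agrees on $k^c\otimes V$ with the endomorphism $\alpha\otimes1$ of $k^c\otimes Y$, where $\alpha=(\alpha_{ab})$. The difference $\varphi-(\alpha\otimes1)|_{V_+}\colon V_+\to k^c\otimes Y$ factors through the trivial module $V_+/(k^c\otimes V)\cong W$, so it is zero by (P1). Hence $(\alpha\otimes1)V_+=\varphi(V_+)\subseteq Y_+$. Passing to $k^c\otimes U$ gives $(\alpha\otimes1)W\subseteq W'$, so $\alpha$ is scalar by (L), and $\varphi\in k\iota$.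
\end{proof}

\section{Admissible spaces of matrices}\label{sec:matrices}

We have to find $W\subset W'$ satisfying (L). There is a tension: (L) is easier when $W'$ is close to $W$, but $W'/W$ is the quotient available for the next step. We ask for $\dim W'/W=\dim U$, so that the same subspaces can be used at every step.

Let $\dim U=u$. A basis $b_1,\dots,b_u$ of $U$ identifies $k^c\otimes U$ with $M_{c\times u}(k)$ by $e_a\otimes b_j\mapsto E_{aj}$. Then $\alpha\otimes1$ is left multiplication by $\alpha$, and for $\xi\in U^*$ the map $1\otimes\xi\colon k^c\otimes U\to k^c$ is right multiplication by the column $(\xi(b_j))_j$. The pairing $(x,\rho)\mapsto\operatorname{tr}(x\rho)$ between $M_{c\times u}(k)$ and $M_{u\times c}(k)$ is nondegenerate, so every subspace $W'$ is the annihilator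
\[
R^\perp=\{x\in M_{c\times u}(k):\operatorname{tr}(x\rho)=0\text{ for all }\rho\in R\}
\]
of a subspace $R\subseteq M_{u\times c}(k)$, and $\dim R^\perp=cu-\dim R$. In these terms $\alpha W\subseteq W'$ says that $\operatorname{tr}(\alpha w\rho)=0$ for all $w\in W$, $\rho\in R$, which turns (L) into a spanning condition. Let $\mathfrak{sl}_c(k)$ be the space of $c\times c$ matrices of trace zero.

\begin{definition}
Subspaces $W\subseteq M_{c\times u}(k)$ and $R\subseteq M_{u\times c}(k)$ are \emph{admissible} for $(c,u)$ if
\begin{itemize}
\item[(A1)] the products $w\rho$ with $w\in W$, $\rho\in R$ span $\mathfrak{sl}_c(k)$;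
\item[(A2)] if $f\in k^u$ and $wf=0$ for all $w\in W$, then $f=0$;
\item[(A3)] $cu-\dim W-\dim R=u$.
\end{itemize}
\end{definition}

\begin{lemma}\label{lem:admissible}
Let $(W,R)$ be admissible for $(c,u)$ with $u\geq1$, let $W'=R^\perp$, and regard $W,W'$ as subspaces of $k^c\otimes U$. Then:
\begin{itemize}
\item[(a)] $W\subseteq W'$, $\dim W'/W=u$, and \textup{(L)} holds;
\item[(b)] if $X$ is a vector space and $f\colon U\to X$ is linear with $(1\otimes f)W=0$, then $f=0$. In particular $W\ne0$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The products $w\rho$ have trace zero, so $W\subseteq W'$, and (A3) gives the dimension. If $\alpha W\subseteq W'$, then $\operatorname{tr}(\alpha\gamma)=0$ for all $\gamma\in\mathfrak{sl}_c(k)$ by (A1). Taking $\gamma=E_{ab}$ with $a\ne b$ gives $\alpha_{ba}=0$, and $\gamma=E_{aa}-E_{bb}$ gives $\alpha_{aa}=\alpha_{bb}$.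

(b) For $\eta\in X^*$ the functional $\xi=\eta f$ satisfies $(1\otimes\xi)W=0$, so $\xi=0$ by (A2). As this holds for all $\eta$, we get $f=0$.
\end{proof}

\begin{remark}
A count explains the number $3$. Let $c\ge2$. By (A1) and (A3),
\[
c^2-1\le\dim W\cdot\dim R\le\tfrac14u^2(c-1)^2 ,
\]
that is, $4(c+1)\le u^2(c-1)$. This fails for $u\le2$ and for $(c,u)=(2,3)$. So $u=3$ is the least possible value, and then $c=3$ is the least possible value; nine products must span a space of dimension eight.
\end{remark}

Part (i) of the next lemma completes Example~\ref{ex:six}. We also need an even value of $c$: the determinant of $z$ on $c$ copies of $V_0$ is $\zeta^c$, it has to be $1$, and for odd $p$ we want to take $\zeta=-1$. Part (ii) therefore borders the $3\times3$ solution by one row and one column.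

\begin{lemma}\label{lem:exist}
\begin{itemize}
\item[(i)] For every $k$, let $W_3$ be the span of the $E_{ij}-E_{ji}$ and $R_3$ the span of the $E_{ij}+E_{ji}$, $1\le i<j\le3$. Then $(W_3,R_3)$ is admissible for $(3,3)$.
\item[(ii)] If $\operatorname{char}k\ne2$, there is an admissible $(W,R)$ for $(4,3)$, with $\dim W=4$ and $\dim R=5$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) The nine products $w\rho$ of basis elements are given in the table, with $w$ indexing the rows and $\rho$ the columns.
\[
\begin{array}{c|ccc}
 & E_{12}+E_{21} & E_{13}+E_{31} & E_{23}+E_{32}\\ \hline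
E_{12}-E_{21} & E_{11}-E_{22} & -E_{23} & E_{13}\\
E_{13}-E_{31} & -E_{32} & E_{11}-E_{33} & E_{12}\\
E_{23}-E_{32} & -E_{31} & E_{21} & E_{22}-E_{33}
\end{array}
\]
All have trace zero, all six $E_{ij}$ with $i\ne j$ occur up to sign, and $E_{11}-E_{22}$, $E_{11}-E_{33}$ span the diagonal matrices of trace zero. This is (A1). For (A2), $(E_{ij}-E_{ji})f=f_je_i-f_ie_j$ vanishes only if $f_i=f_j=0$. (A3) reads $9-3-3=3$.

(ii) Index the coordinates of $k^4$ by $0,1,2,3$. Write elements of $M_{4\times3}(k)$ as $(a;x)$ with top row $a$ and $x\in M_3(k)$, and elements of $M_{3\times4}(k)$ as $(b\,|\,s)$ with first column $b$ and $s\in M_3(k)$. Then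
\[
(a;x)(b\,|\,s)=\begin{pmatrix}ab&as\\ xb&xs\end{pmatrix},
\qquad\text{with trace } ab+\operatorname{tr}(xs).
\]
By (A3) we need $\dim W+\dim R=9$, so we may add three elements to $W_3$ and $R_3$. They have to produce the top row, the first column and one more diagonal matrix. One element is enough for the row; the column needs two, since for fixed $b\neq0$ the vectors $x_ab=a\times b$ span only a plane. Let $W$ be spanned by the $(0;x)$ with $x\in W_3$ and by $w_0=((1,1,1);E_{11})$. Let $R$ be spanned by the $(0\,|\,s)$ with $s\in R_3$ and by $\rho_1=(e_1\,|\,{-E_{11}})$, $\rho_2=(e_2\,|\,{-E_{11}})$. The terms $\pm E_{11}$ correct the trace of $w_0\rho_j$. Indeed, the four kinds of product have traces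
\[
\operatorname{tr}(xs)=0,\qquad \operatorname{tr}(E_{11}s)=s_{11}=0,\qquad \operatorname{tr}(-xE_{11})=-x_{11}=0,\qquad 1-1=0 ,
\]
for $(0;x)(0\,|\,s)$, $w_0(0\,|\,s)$, $(0;x)\rho_j$ and $w_0\rho_j$ respectively. Let $T\subseteq\mathfrak{sl}_4(k)$ be their span.

By (i), $T$ contains the space $T_0$ of matrices supported in the lower right block with trace zero. The product $w_0(0\,|\,s)$ has zero first column and its lower block $E_{11}s$ has trace zero, so modulo $T_0$ it is the top row $(1,1,1)s$. For the three basis elements $s$ these rows are $(1,1,0)$, $(1,0,1)$, $(0,1,1)$, with determinant $-2\ne0$; this is where the characteristic matters. Hence $E_{01},E_{02},E_{03}\in T$. The product $(0;x)\rho_j$ has zero top row and its lower block $-xE_{11}$ has trace zero, so modulo $T_0$ it is the column $xe_j$. From $(E_{12}-E_{21})e_2=e_1$, $(E_{12}-E_{21})e_1=-e_2$ and $(E_{13}-E_{31})e_1=-e_3$ we get $E_{10},E_{20},E_{30}\in T$. Finally $w_0\rho_1=E_{00}-E_{01}+E_{10}-E_{11}$, so $E_{00}-E_{11}\in T$. Thus $\dim T\ge8+3+3+1=15$ and $T=\mathfrak{sl}_4(k)$. (A2) holds already for the elements $(0;x)$, by (i), and (A3) reads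 $12-4-5=3$.
\end{proof}

In case (i), $R_3^\perp$ is defined by $x_{ij}+x_{ji}=0$ for $i\ne j$, so it is the direct sum of $W_3$ and the diagonal matrices. The module that accompanies $V_1$ in Example~\ref{ex:six} is therefore $Y_1=\{(v,x):x\in R_3^\perp\}$, of dimension $9$.

\section{The group $G$}\label{sec:group}

Let $V\subset Y$ be vector spaces over $k$, with $U=Y/V$ and projection $\pi\colon Y\to U$. Put
\[
G(V,Y)=\{g\in P(V,Y):\det(g|_V)=1\},\qquad
N(V,Y)=\{1+f\pi:f\in\operatorname{Hom}(U,V)\}.
\]
An element $g\in P(V,Y)$ with $g|_V=1$ lies in $N=N(V,Y)$, because $g-1$ kills $V$ and has image in $V$. Since $\pi f'=0$, we have $(1+f\pi)(1+f'\pi)=1+(f+f')\pi$, so $N\cong\operatorname{Hom}(U,V)$. Extending maps by the identity on a complement of $V$ embeds $SL(V)$ in $G(V,Y)$. So restriction $G(V,Y)\to SL(V)$ is onto with kernel $N$, and $G(V,Y)=N\rtimes SL(V)$. For $h\in P(V,Y)$ we have $\pi h^{-1}=\pi$, whence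
\begin{equation}\label{eq:comm}
h(1+f\pi)h^{-1}(1+f\pi)^{-1}=1+(h|_V-1)f\pi .
\end{equation}
The groups $G(V,Y)$ are not simple, but their proper normal subgroups are easy to avoid.

\begin{lemma}\label{lem:normal}
Let $\dim V\ge3$ and let $M$ be a normal subgroup of $G(V,Y)$ containing an element whose restriction to $V$ is not scalar. Then $M=G(V,Y)$.
\end{lemma}

\begin{proof}
Recall that for $\dim V\ge3$ the group $SL(V)$ is perfect, its center $Z$ consists of scalars, and $SL(V)/Z$ is simple. The image $\overline M$ of $M$ in $SL(V)$ is normal and not contained in $Z$, so $\overline MZ=SL(V)$, and $SL(V)=[\overline MZ,\overline MZ]=[\overline M,\overline M]\le\overline M$. It remains to show that $N\le M$.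

Let $0\ne x\in V$ and $\xi\in U^*$. Choose $v\in V$ independent of $x$ and $\lambda\in V^*$ with $\lambda(v)=1$, $\lambda(x)=0$. The transvection $s\colon y\mapsto y+\lambda(y)x$ lies in $SL(V)$ and $(s-1)v=x$. Choose $h\in M$ with $h|_V=s$, and let $f=\xi(\cdot)v$. The left side of \eqref{eq:comm} lies in $M$, and the right side is $1+f'\pi$ with $f'=\xi(\cdot)x$. The maps $f'$ of this form generate $\operatorname{Hom}(U,V)$ additively, so $N\le M$.
\end{proof}

\begin{proposition}\label{prop:main}
Let $1\ne\zeta\in k^\times$, let $\zeta^c=1$, and suppose that there is an admissible $(W,R)$ for $(c,3)$. Then there is a countable simple locally finite group $G$ that contains $F=F(k,\zeta)$ with $C_G(F)=1$ and contains $SL_n(k)$ for arbitrarily large $n$.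
\end{proposition}

\begin{proof}
\emph{The pairs.} Start with the rigid pair $(V_0,Y_0)$ of Lemma~\ref{lem:first}. Given a rigid pair $(V_i,Y_i)$ with $U_i=Y_i/V_i$ of dimension $3$, choose a basis of $U_i$, let $W_i\subset W_i'\subseteq k^c\otimes U_i$ correspond to $W\subset R^\perp$, and let $V_{i+1}\subset Y_{i+1}$ be their preimages in $k^c\otimes Y_i$. By Lemmas~\ref{lem:admissible}(a) and~\ref{lem:step}, $(V_{i+1},Y_{i+1})$ is a rigid pair with $\dim U_{i+1}=3$. We have
\[
k^c\otimes V_i\subseteq V_{i+1},\qquad V_{i+1}/(k^c\otimes V_i)\cong W_i,\qquad \dim V_{i+1}=c\dim V_i+\dim W .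
\]
Here $c\ge2$, because $\zeta^c=1\ne\zeta$, and $W\ne0$. So $\dim V_i\ge3$ for $i\ge1$, and $\dim V_i\to\infty$.

\emph{The groups.} Let $G_0=F\le P(V_0,Y_0)$ and $G_i=G(V_i,Y_i)$ for $i\ge1$. For $g\in G_i$ the map $1\otimes g$ preserves $k^c\otimes V_i$ and is trivial on $k^c\otimes U_i$. So it preserves $V_{i+1}$ and $Y_{i+1}$, and it is trivial on $Y_{i+1}/V_{i+1}$ and on $V_{i+1}/(k^c\otimes V_i)$. Its determinant on $V_{i+1}$ is therefore $\det(g|_{V_i})^c$. This is $1$ for $i\ge1$ by definition of $G_i$, and for $i=0$ because $\zeta^c=1$. We obtain homomorphisms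
\[
\theta_i\colon G_i\to G_{i+1},\qquad\theta_i(g)=(1\otimes g)|_{Y_{i+1}} .
\]
The key property of $\theta_i$ is:
\begin{equation}\label{eq:nonscalar}
\text{if }1\ne g\in G_i,\text{ then }\theta_i(g)|_{V_{i+1}}\text{ is not scalar.}
\end{equation}
Suppose that $\theta_i(g)$ acts on $V_{i+1}$ as a scalar $\lambda$. It is trivial on the quotient $W_i\ne0$, so $\lambda=1$. It is then trivial on $k^c\otimes V_i$, so $g|_{V_i}=1$ and $g=1+f\pi_i$ with $f\in\operatorname{Hom}(U_i,V_i)$, where $\pi_i\colon Y_i\to U_i$ is the projection. Now $1\otimes g-1=(1\otimes f)(1\otimes\pi_i)$ vanishes on $V_{i+1}$, which $1\otimes\pi_i$ maps onto $W_i$. So $(1\otimes f)W_i=0$, and $f=0$ by Lemma~\ref{lem:admissible}(b). Thus $g=1$. This is the only place where the full condition (A2) is used; without it, part of $\operatorname{Hom}(U_i,V_i)$ would act trivially on $V_{i+1}$.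

By \eqref{eq:nonscalar} each $\theta_i$ is injective. Identify $G_i$ with its image, and let $G=\bigcup_iG_i$ be the direct limit. It is a union of a chain of finite groups, so it is countable and locally finite. It contains $F=G_0$, and it contains $SL(V_i)\le G_i$ for all $i\ge1$.

\emph{The centralizer.} The module structure on $Y_{i+1}$ in Lemma~\ref{lem:step} is the restriction of the action $1\otimes g$ on $k^c\otimes Y_i$, and this is the formula for $\theta_i$. By induction, the action of $F\le G_i$ on $Y_i$ is the one in the rigid pair $(V_i,Y_i)$. Lemma~\ref{lem:centralizer} gives $C_{G_i}(F)=1$ for all $i$, so $C_G(F)=\bigcup_iC_{G_i}(F)=1$.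

\emph{Simplicity.} Let $1\ne K\trianglelefteq G$ and pick $1\ne g\in K\cap G_i$ for some $i$. For each $j\ge i$ the element $g$ lies in $G_j$, so by \eqref{eq:nonscalar} it is not scalar on $V_{j+1}$. Lemma~\ref{lem:normal}, applied to $K\cap G_{j+1}$, gives $G_{j+1}\le K$. Hence $K=G$.
\end{proof}

The hypothesis $\zeta^c=1$ cannot be dropped from this argument. For $\zeta=-1\neq1$ and $c=3$ the pairs $(V_i,Y_i)$ are still rigid, but $z$ has determinant $(-1)^{3^i}=-1$ on every $V_i$. Then $F$ lies in $\bigcup_iP(V_i,Y_i)$ and not in the simple subgroup $\bigcup_{i\geq1} G(V_i,Y_i)$.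

\begin{lemma}\label{lem:nonlinear}
A group $G$ that contains $\mathrm{Alt}(n)$ for arbitrarily large $n$ contains every finite group and is not linear.
\end{lemma}

\begin{proof}
A group of order $m$ embeds in $\mathrm{Sym}(m)$, and $\mathrm{Sym}(m)$ embeds in $\mathrm{Alt}(m+2)$ by multiplying odd permutations by the transposition of the two new points. Suppose that $G\le GL_d(K)$, and let $\ell\in\{2,3\}$ differ from $\operatorname{char}K$. Let $E\le G$ be elementary abelian of order $\ell^{d+1}$. Its elements commute and satisfy the separable polynomial $X^\ell-1$, so they are simultaneously diagonalizable over $\overline K$. But there are only $\ell^d$ diagonal matrices whose entries are $\ell$-th roots of unity, a contradiction.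
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:A} and~\ref{thm:B}]
For $p=2$ apply Proposition~\ref{prop:main} with $k=\mathbb F_4$, $\zeta$ of order $3$, $c=3$ and Lemma~\ref{lem:exist}(i). By \eqref{eq:F}, $F=\mathbb F_4^{\,3}\rtimes\mathbb F_4^\times$, of order $64\cdot3=192$. For odd $p$ take $k=\mathbb F_p$, $\zeta=-1$, $c=4$ and Lemma~\ref{lem:exist}(ii). Then $F=\mathbb F_p^{\,3}\rtimes C_2$ with $C_2$ acting by inversion. In both cases $G$ is countable, simple and locally finite, and $C_G(F)=1$. Permutation matrices embed $\mathrm{Alt}(n)$ in $SL_n(k)$, so by Lemma~\ref{lem:nonlinear} $G$ is not linear and contains every finite group. Finally, if $X\le G$ is finite, then $\langle F,X\rangle$ is finite and $C_G(\langle F,X\rangle)\le C_G(F)=1$.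
\end{proof}

\section{Subgroups of prime power order}\label{sec:C}

We prove Theorem~\ref{thm:C} by showing that a bound on the elementary abelian $p$-subgroups of $C_G(F)$ makes $G$ linear. The bound is passed along in three steps: to the finite $p$-subgroups containing $F$, then to the degrees of the finite simple sections that approximate $G$, and then, through an ultraproduct, to $G$.

\subsection*{Ranks of $p$-groups}

Let $d(K)$ be the least number of generators of a finite group $K$; if $L\trianglelefteq K$, then $d(K/L)\le d(K)\le d(L)+d(K/L)$. The \emph{rank} of a finite $p$-group $P$ is the maximum of $d(K)$ over all $K\le P$. It does not increase on passing to subgroups or quotients, and this is why we use it: a bound on elementary abelian subgroups alone does not visibly pass to quotients. Write $P^{q}$ for the subgroup generated by the $q$-th powers. Then $p^{d(P)}=|P:P^p[P,P]|$. For an abelian $p$-group $B$ let $\Omega_1(B)=\{b\in B:b^p=1\}$; from $|B:B^p|=|\Omega_1(B)|$, applied to $B$ and its subgroups, we see that the rank of $B$ is $d(B)=\log_p|\Omega_1(B)|$.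

\begin{lemma}\label{lem:fixed}
Let $F$ be a finite $p$-group and $\Omega$ a $kF$-module, where $\operatorname{char}k=p$. Then $\dim\Omega\le|F|\dim\Omega^F$.
\end{lemma}

\begin{proof}
Choose a linear map $\tau\colon\Omega\to\Omega^F$ that is the identity on $\Omega^F$, and consider the linear map $\omega\mapsto(\tau(x\omega))_{x\in F}$ from $\Omega$ to $(\Omega^F)^{|F|}$. Its kernel $\Omega_0$ is a submodule, and $\Omega_0^F=0$ because $\omega=\tau(\omega)=0$ for $\omega\in\Omega_0^F$. The orbits of $F$ on $\Omega_0\setminus\{0\}$ then have size divisible by $p$, so $p$ divides $|\Omega_0|-1$. As $|\Omega_0|$ is a power of $p$, we get $\Omega_0=0$.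
\end{proof}

This lemma will bound the ranks of abelian subgroups normalized by $F$. It fails for the groups $F$ of Section~\ref{sec:group}: there $N(V_i,Y_i)$ is an elementary abelian $p$-group of unbounded rank, normalized by $F$, in which $F$ fixes only the identity.

To pass from abelian normal subgroups to the whole $p$-group we use powerful groups. A finite $p$-group $\Gamma$ is \emph{powerful} if $[\Gamma,\Gamma]\le\Gamma^p$ for $p$ odd, or $[\Gamma,\Gamma]\le\Gamma^4$ for $p=2$. By a theorem of Lubotzky and Mann \cite[Theorem~2.9]{DDMS}, every subgroup $L$ of a powerful $p$-group $\Gamma$ satisfies $d(L)\le d(\Gamma)$.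

\begin{lemma}\label{lem:rank}
Let $P$ be a finite $p$-group all of whose abelian normal subgroups have rank at most $r$. Then $P$ has rank at most $r+3r^2$.
\end{lemma}

\begin{proof}
Let $B$ be maximal among the abelian normal subgroups of $P$. Then $C_P(B)=B$: otherwise the nontrivial normal subgroup $C_P(B)/B$ of $P/B$ contains a central element $xB\ne B$, and $\langle x,B\rangle$ is a larger abelian normal subgroup. So $P/B$ embeds in $\operatorname{Aut}(B)=\Lambda^\times$, where $\Lambda=\operatorname{End}(B)$. We find in $\Lambda^\times$ a powerful subgroup of bounded index with boundedly many generators.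

Evaluation at $r$ generators of $B$ embeds $(\Lambda,+)$ in the direct product of $r$ copies of $B$, so $(\Lambda,+)$ is an abelian $p$-group of rank at most $r^2$. For $i\ge1$ the ideal $p^i\Lambda$ is nilpotent, so $\Gamma_i=1+p^i\Lambda$ consists of units and is the kernel of $\Lambda^\times\to(\Lambda/p^i\Lambda)^\times$. It is a $p$-group, since $|\Gamma_i|=|p^i\Lambda|$, and it is trivial for large $i$. Let $\Gamma=\Gamma_2$. Then
\[
|\Lambda^\times:\Gamma|\le|\Lambda/p^2\Lambda|\le p^{2r^2},\qquad |\Gamma_2:\Gamma_3|=|p^2\Lambda:p^3\Lambda|\le p^{r^2}.
\]
For $i\ge2$ and $a\in\Lambda$ we claim that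
\begin{equation}\label{eq:power}
(1+p^ia)^p\in1+p^{i+1}a+p^{i+2}\Lambda .
\end{equation}
In the binomial expansion the term $\binom pjp^{ij}a^j$ is divisible by $p^{1+2i}$ for $2\le j<p$, and by $p^{pi}$ for $j=p$, where $pi\ge2i\ge i+2$. (The last inequality is the reason for starting at $\Gamma_2$.) Applying \eqref{eq:power} twice gives $(1+p^ia)^{p^2}\in1+p^{i+2}a+p^{i+3}\Lambda$. Two units with the same image in $\Lambda/p^j\Lambda$ are congruent modulo $\Gamma_j$, so $\Gamma_{i+1}\le\Gamma^p\Gamma_{i+2}$ and $\Gamma_{i+2}\le\Gamma^{p^2}\Gamma_{i+3}$ for all $i\ge2$. Since $\Gamma_j=1$ for large $j$, iteration gives $\Gamma_3\le\Gamma^p$ and $\Gamma_4\le\Gamma^{p^2}$. For $x=1+a$, $y=1+b$ with $a,b\in p^2\Lambda$,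
\[
x^{-1}y^{-1}xy=1+x^{-1}y^{-1}(xy-yx)=1+x^{-1}y^{-1}(ab-ba)\in\Gamma_4 .
\]
Hence $[\Gamma,\Gamma]\le\Gamma^{p^2}$, and $\Gamma$ is powerful for every $p$. Also $p^{d(\Gamma)}\le|\Gamma:\Gamma^p|\le|\Gamma_2:\Gamma_3|$, so $d(\Gamma)\le r^2$.

Let $K\le P$ and let $L\cong KB/B$ be its image in $\Lambda^\times$. Then $d(L\cap\Gamma)\le r^2$ by the Lubotzky--Mann theorem, and $L/(L\cap\Gamma)$ is a $p$-group of order at most $p^{2r^2}$, so it needs at most $2r^2$ generators. Therefore
\[
d(K)\le d(K\cap B)+d(L)\le r+r^2+2r^2 .\qedhere
\]
\end{proof}

\subsection*{Finite simple groups of bounded $p$-rank}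

\begin{lemma}\label{lem:degree}
For every prime $p$ and integer $t\geq0$ there is an integer $d$ with the following property. If $S$ is a nonabelian finite simple group whose elementary abelian $p$-subgroups have rank at most $t$, then $S$ embeds in $GL_d(K)$ for some field $K$.
\end{lemma}

\begin{proof}
Disjoint $p$-cycles generate an elementary abelian subgroup of $\mathrm{Sym}(n)$ of rank $\lfloor n/p\rfloor$, and its intersection with $\mathrm{Alt}(n)$ has index at most $2$, so it has rank at least $\lfloor n/p\rfloor-1$. Thus $\mathrm{Alt}(n)\le S$ implies $\lfloor n/p\rfloor\le t+1$, and so $n\le n_0:=p(t+2)$. Note that $n_0\ge4$. By the classification of finite simple groups, $S$ is alternating, classical, of exceptional Lie type, the Tits group or sporadic. Since $GL_e(K)\le GL_d(K)$ for $e\le d$, it suffices to bound the degree in each class.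

The sporadic groups, the Tits group and the groups $\mathrm{Alt}(n)$ with $n\le n_0$ are finitely many, and each is linear. The simple groups of exceptional Lie type, twisted or not, are subgroups of adjoint Chevalley groups, which act faithfully on Lie algebras of dimension at most $248$.

Let $S$ be classical. Then $S\cong D/(D\cap Z)$, where $V$ is a space of dimension $n$ over a finite field $K$, $Z$ is the group of scalars, and $D$ is the derived group of $X$; here $X$ is $GL(V)$ or the isometry group of a nondegenerate alternating or hermitian form, or of a quadratic form with nondegenerate polar form. (Orthogonal groups of odd dimension in characteristic $2$ are isomorphic to symplectic groups and are counted as such.) We embed $\mathrm{Sym}(h)$ in $X$ for some $h\ge(n-2)/2$. If $X=GL(V)$, take $h=n$ and permute a basis. Otherwise $V=H\perp V^0$, where $H$ has a basis $e_1,\dots,e_h,f_1,\dots,f_h$ such that the $e_i$ and the $f_i$ span totally singular subspaces and $(e_i,f_j)=\delta_{ij}$, and where $V^0$ has no nonzero singular vector; over a finite field this forces $\dim V^0\le2$, so $h\ge(n-2)/2$. The maps $e_i\mapsto e_{\sigma(i)}$,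 $f_i\mapsto f_{\sigma(i)}$, extended by the identity on $V^0$, are isometries. If $h\ge5$, then $\mathrm{Alt}(h)$ is perfect, so it lies in $D$, and it is nonabelian simple, so it meets $Z$ trivially. Hence $\mathrm{Alt}(h)\le S$ and $h\le n_0$. If $h\le4$, then $h\le n_0$ as well. So $n\le2n_0+2$. Finally $S\le PGL_n(K)$, and conjugation on $M_n(K)$ embeds $PGL_n(K)$ in $GL_{n^2}(K)$.
\end{proof}

\subsection*{Kegel covers and ultraproducts}

A simple locally finite group is approximated by finite simple sections in the following sense. A \emph{Kegel cover} of $G$ is a family $\{(G_i,N_i)\}_{i\in I}$, with $G_i\le G$ finite and $N_i$ a maximal normal subgroup of $G_i$, such that for every finite $X\le G$ there is an $i$ with $X\le G_i$ and $X\cap N_i=1$. For such $i$, $X$ embeds in the simple group $G_i/N_i$. By a theorem of Kegel, every infinite simple locally finite group has a Kegel cover; see \cite[Chapter~4]{KW}. For instance, in the group of Proposition~\ref{prop:main} the elements of $G_{i+1}$ that are scalar on $V_{i+1}$ form a normal subgroup with quotient $PSL(V_{i+1})$, and it meets $G_i$ trivially by \eqref{eq:nonscalar}.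

Recall also that an \emph{ultrafilter} $\mathcal U$ on a set $I$ is a family of nonempty subsets of $I$, closed under finite intersections and supersets, that contains $J$ or $I\setminus J$ for every $J\subseteq I$. If a finite union of sets lies in $\mathcal U$, then one of the sets does. By Zorn's lemma, a family of subsets whose finite intersections are nonempty is contained in an ultrafilter. For fields $K_i$ ($i\in I$), the \emph{ultraproduct} $\prod_iK_i/\mathcal U$ is the quotient of the ring $\prod_iK_i$ in which two families are identified if they agree on a set in $\mathcal U$. It is a field: a family that is not identified with $0$ is nonzero on a set in $\mathcal U$ and can be inverted there.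

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Suppose that all elementary abelian $p$-subgroups of $C_G(F)$ have rank at most $m$. The group $G$ is infinite, since it is not linear, so it has a Kegel cover. It is not abelian, since abelian simple groups are finite, so two noncommuting elements generate a finite nonabelian subgroup $X_0$. Keep only those $i$ with $\langle F,X_0\rangle\le G_i$ and $\langle F,X_0\rangle\cap N_i=1$. The remaining family, again indexed by $I$, is a Kegel cover: for a finite $X\le G$, apply the covering property to $\langle X,F,X_0\rangle$. Now $F\le G_i$ for all $i$, and each $S_i=G_i/N_i$ is simple and contains a copy of $X_0$, so it is nonabelian.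

\emph{Bounded rank.} Since $F$ is a $p$-group, it lies in a Sylow $p$-subgroup $P_i$ of $G_i$. Let $B$ be an abelian normal subgroup of $P_i$. Then $\Omega=\Omega_1(B)$ is an $\mathbb F_pF$-module under conjugation, and $\Omega^F$ is an elementary abelian $p$-subgroup of $C_G(F)$. By Lemma~\ref{lem:fixed}, $B$ has rank $\dim\Omega\le r:=m|F|$. By Lemma~\ref{lem:rank}, $P_i$ has rank at most $t:=r+3r^2$, which does not depend on $i$. The quotient $P_iN_i/N_i$ of $P_i$ is a Sylow $p$-subgroup of $S_i$, so the elementary abelian $p$-subgroups of $S_i$ have rank at most $t$. By Lemma~\ref{lem:degree} there are an integer $d$, fields $K_i$ and embeddings $\sigma_i\colon S_i\to GL_d(K_i)$ for all $i\in I$.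

\emph{Linearity.} For finite $X\le G$ let $I_X=\{i\in I:X\le G_i,\ X\cap N_i=1\}$, a nonempty set. Since $I_{\langle X,X'\rangle}\subseteq I_X\cap I_{X'}$, there is an ultrafilter $\mathcal U$ on $I$ containing all $I_X$. Let $K=\prod_iK_i/\mathcal U$. For $g\in G$ put $g_i=\sigma_i(gN_i)$ if $g\in G_i$ and $g_i=1$ otherwise, and let $\sigma(g)\in M_d(K)$ be the matrix whose $(a,b)$ entry is the class of the family of $(a,b)$ entries of the $g_i$. For $g,h\in G$ we have $(gh)_i=g_ih_i$ for all $i\in I_{\langle g,h\rangle}\in\mathcal U$, so $\sigma(gh)=\sigma(g)\sigma(h)$. Also $\sigma(1)=1$, so $\sigma$ is a homomorphism $G\to GL_d(K)$. Let $g\ne1$. Then $g_i\ne1$ for $i\in I_{\langle g\rangle}$, so $I_{\langle g\rangle}$ is the union of the $d^2$ subsets on which the $(a,b)$ entry of $g_i$ differs from $\delta_{ab}$. One of these lies in $\mathcal U$, so $\sigma(g)\ne1$. Thus $G$ embeds in $GL_d(K)$, contrary to the hypothesis.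
\end{proof}

\begin{thebibliography}{9}

\bibitem{Cent}
\emph{Centralizers and Fixed Points of Automorphisms in Finite and Locally Finite Groups},
\texttt{https://www.math.uni-duesseldorf.de/\textasciitilde ersoy/Ersoy-Habilitation.pdf}.

\bibitem{DDMS}
Dixon, du Sautoy, Mann and Segal, \emph{Analytic pro-$p$ groups}.

\bibitem{KW}
Kegel and Wehrfritz, \emph{Locally Finite Groups}.

\end{thebibliography}
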